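# Freezing times of cubic order in the Hegselmann–Krause model

## 1. Two heavy groups and one agent between them

Put $m$ agents at $-1$, one agent at $0$ and $m$ agents at $1$. At every time step each agent replaces its opinion by the average of all opinions within distance $1$ of it, its own included, and all agents do this at the same moment.

At time $0$ an agent at $-1$ sees its own group and the middle agent, so it moves to $-\frac{m}{m+1}$. The middle agent sees everybody and stays at $0$ by symmetry. In general, if the positions are $-y,0,y$ with $\frac12<y\le 1$, the two groups do not see each other (their distance is $2y>1$), and $y$ becomes $\frac{m}{m+1}y$. If $y\le\frac12$, everybody sees everybody, and all agents jump to $0$ and stay there.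

For $m=2$ the values of $y$ are $1,\ \frac23,\ \frac49,\ 0,0,\dots$: five agents, three steps. For general $m$ let $T'$ be the first $t$ with $(1+\frac1m)^t\ge2$. The motion stops after exactly $T'+1$ steps. Since $\frac1{m+1}\le\ln(1+\frac1m)\le\frac1m$, we get $m\ln2\le T'\le(m+1)\ln2+1$. So $n=2m+1$ agents can move for a time linear in $n$: a heavy group pulled by one agent moves slowly. How slow can such a system be?

**Definition (model, freezing time).** A *profile* consists of $n$ agents with real opinions $x_1(0),\dots,x_n(0)$. All agents update synchronously by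
$$x_i(t+1)=\frac1{|N_i(t)|}\sum_{j\in N_i(t)}x_j(t),\qquad N_i(t)=\{j:\ |x_j(t)-x_i(t)|\le1\}.$$
This is the one-dimensional Hegselmann–Krause model. We use the following known facts. Every profile freezes: there is a $T$ with $x(t+1)=x(t)$ for all $t\ge T$, and the least such $T$ is the *freezing time*. The freezing time is bounded uniformly over all profiles with $n$ agents; $F(n)$ denotes its maximum. It is known that $F(n)=O(n^3)$ and $F(n)=\Omega(n^2)$.

In the example with $m=2$ the freezing time is $3$. The problem, taken from "THESIS FOR THE DOCTORAL DEGREE OF PHILOSOPHY" (https://gupea.ub.gu.se/bitstream/handle/2077/70275/gupea_2077_70275_1.pdf?sequence=1&isAllowed=y), is to prove or disprove the conjecture $F(n)=\Theta(n^2)$.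

**Theorem A.** There are absolute constants $c>0$ and $n_0$ with $F(n)\ge cn^3$ for all $n\ge n_0$.

Together with the known bound $F(n)=O(n^3)$ this gives $F(n)=\Theta(n^3)$, so the conjecture is false.

One reduction can be made at once. All opinions stay in the convex hull of the initial ones. Hence an extra agent placed at distance more than $1$ from that hull never interacts with the others, and $F$ is non-decreasing. It is therefore enough to construct, for every large even $N$, a profile with at most $320N$ agents and freezing time at least $cN^3$.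

## 2. The tension of a chain, and its end after quadratic time

Agents with equal opinions keep equal opinions, so we group them.

**Definition (site, gap, current on a path).** A *site* is a group of coincident agents; its *weight* $w_i$ is their number. Suppose sites $1,2,\dots$ lie from left to right, and each is linked (within distance $1$) only to its two neighbors. Let $s_k=x_{k+1}-x_k$ be the gap at *cut* $k$, and let $I_k=w_kw_{k+1}s_k$ be the *current* at cut $k$.

The update rule then reads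
$$w_i(w_{i-1}+w_i+w_{i+1})\,\big(x_i(t+1)-x_i(t)\big)=I_i-I_{i-1}.$$
In the example of Section 1 we have $w_1=m$, $w_2=1$, $I_1=my$, $I_0=0$, and site $1$ moves by $\frac{my}{m(m+1)}=\frac y{m+1}$, as found there. A site with equal currents on both sides does not move. We think of the current as the tension of the chain.

The first thing to try is a longer chain between the heavy groups. Take weights $m,1,1,\dots,1,m$ on sites $1,\dots,2L+1$, with $L\ge4$, $m\ge10$, and positions symmetric about the middle site at $0$. As a guide (the dynamics does not preserve this exactly), suppose that all cuts carry the same current $I$. Then $s_1=I/m$ and $s_2=\dots=s_L=I$. The neighbor links need $I\le1$; the absence of a link from site $1$ to site $3$ needs $I(1+\frac1m)>1$. So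
$$\tfrac m{m+1}<I\le1,$$
a window of relative width about $1/m$. The left end sits at $-I(\frac1m+L-1)$, so across the whole window it travels at most $\frac1{m+1}(\frac1m+L-1)\le\frac L{m+1}$. Each step moves it by $\frac I{m(m+1)}>\frac1{(m+1)^2}$. In this picture the chain lasts at most $L(m+1)+1$ steps. With $n=2m+2L-1$ agents, $L(m+1)\le\frac{(n+3)^2}{16}$. This is quadratic.

What happens when the window is left is also explicit. Say the currents are all equal to $I$ with $0.9\le I\le\frac m{m+1}$. Now site $1$ is linked to site $3$. The new position of site $3$ is $\frac{mx_1+x_2+x_3+x_4}{m+3}\le x_1+\frac4{m+3}$, because $x_2,x_3\le x_1+1$ and $x_4\le x_1+2$. Sites $1$ and $2$ see only sites $1,2,3$; their new positions are at most $x_1+\frac2{m+2}\le x_1+\frac4{m+3}$. Site $4$ has equal currents on both sides and only its two neighbor links, so it stays at $x_1+I(2+\frac1m)$. The new gap between sites $3$ and $4$ is at least $1.8-\frac4{13}>1$. Everything to the right of it, up to the mirror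 image, stays too. The two sides of a gap larger than $1$ stay in their own convex hulls, so the gap remains for ever: the heavy ends have captured their neighbors and no longer pull the chain.

So the chain dies because a loss of tension of relative size $1/m$ is fatal, and at speed $m^{-2}$ a chain of length of order $m$ loses that much in about $m^2$ steps. To live longer the chain has to regain tension without any help from outside.

## 3. A triple of sites that shortens when it gains a link

Consider three consecutive sites $a,b,c$ of weights $2,100,2$ inside a chain, again with a common current $I$. If only neighbors are linked, then $s_a=s_b=I/200$ and the triple has length $I/100$. When the current falls to $100$, this length becomes $1$ and the link $a\sim c$ appears. With this link, each of the two cuts is crossed by a neighbor link and by the new link, so for $s_a=s_b=s$ the current is $200s+4\cdot2s=208s$, and the length of the triple is $I/104$. At $I=100$ the triple now wants length $\frac{25}{26}$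 instead of $1$. It has gained a link, it stays connected, and it gives away a length $\frac1{26}$ for which the rest of the chain must stretch. The tension goes up.

Here is the budget. Insert $K=\kappa N$ such triples in each half of the chain, with ends of weight $m=60N$ and current about $q=100$. The end moves at speed about $q/m^2=\frac1{36N^2}$, so one shortening of $\frac1{26}$ pays for about $\frac{36}{26}N^2$ steps, and $K$ shortenings pay for order $N^3$ steps. For this to be a proof, the following must be controlled.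

* At the ends, the first light agent must keep its link to the chain (current at most $q$ there) and the heavy end must not capture the third site.
* The triples not yet used must carry current larger than $q$. So the current must be at most $q$ near the end and above $q$ in the middle. The mechanism that helps is this: all sites move inward, and a site with positive velocity needs a larger current on its inner side. Hence the current increases towards the middle, and the triples closest to the end are used first.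
* When a triple gains its link, its two currents jump by $4$. This pulse must spread without damage. It must keep the other triples above $q$ for a time of order $N^2$, and when the next triple is used the current must again be monotone.

The rest of the talk fixes the construction and proves these things. The dynamics with a fixed graph is linear, so most of the work is linear algebra.

## 4. A chain with $K$ elements in each half

Let $q=100$, $\gamma=75$, $N$ even and large, $m=60N$, $K=\lfloor\kappa N\rfloor$ with a small absolute constant $\kappa>0$ chosen at the end, $r=4K+4$ and $p=N-r$. We always assume $r\le N/1000$, and that $N$ is large enough in terms of absolute constants.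

There are sites $1,\dots,2N+1$ from left to right, with symmetric weights $w_i=w_{2N+2-i}$ and
$$w_1=m,\qquad w_2=1,\qquad w_3=q,\qquad w_i=2\ \ (4\le i\le N,\ i\text{ even}).$$
For odd $i$ with $5\le i\le N+1$ put $w_i=q$ if $i=N+1$ or $i\in\{b_1,\dots,b_K\}$, where $b_j=N+1-4(K+1-j)$, and $w_i=\gamma$ otherwise. Put $a_j=b_j-1$, $c_j=b_j+1$; the triple $(a_j,b_j,c_j)$ is *element* $j$. Then
$$a_1=p+4,\qquad b_K=N-3,\qquad a_{j+1}=b_j+3,\qquad w_{a_j-1}=w_{c_j+1}=\gamma .$$
Near the middle the weights read $\dots,\gamma,2,q,2,\gamma,2,q,2,\gamma,2,q$, where the first two $q$'s shown are $b_{K-1},b_K$ and the last is the middle site $N+1$. Positions are symmetric, $x_{2N+2-i}=-x_i$ and $x_{N+1}=0$; the dynamics preserves this. The number of agents is at most $2m+100(2N-1)\le320N$.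

**Definition (graphs $G_j$).** For $0\le j\le K$ the graph $G_j$ on the sites has these links: all consecutive sites; $a_i\sim c_i$ for $i\le j$ (these elements are *triggered*); the mirror images; and nothing else. Let $W_i=w_i+\sum_{l\sim i}w_l$ and $M_i=w_iW_i$ in $G_j$.

For example, $b_i$ is linked only to $a_i,c_i$, so $W_{b_i}=104$ and $M_{b_i}=10400$, triggered or not. In the same way $W_1=m+1$, $W_2=m+101$, and:

* $W_3=103$, $M_3=10300$; $W_4=177$, $M_4=354$;
* sites of weight $\gamma$: $W=79$, $M=5925$; even sites between two $\gamma$'s: $W=152$, $M=304$;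
* $W_N=177$, $M_N=354$;
* $a_i,c_i$: $W=177$, $M=354$ if $i$ is untriggered, and $W=179$, $M=358$ if $i$ is triggered.

Hence for $3\le i\le N$
$$79\le W_i\le179,\qquad 304\le M_i\le10400, \tag{1}$$
and for $5\le i\le p$ we have $M_i=5925$ ($i$ odd), $M_i=304$ ($i$ even). For $i\le p$ the value $M_i$ is the same for all $G_j$.

## 5. Currents and the linear evolution on a fixed graph

Let $s_k=x_{k+1}-x_k$ and $h_k=w_kw_{k+1}$ for the cuts $1\le k\le N$. Then $h_1=m$, $h_2=100$, $h_3=200$; for $k\ge4$, $h_k=200$ if $k\in\{a_i,b_i\}$ for some $i$ or $k=N$, and $h_k=150$ otherwise. Call the cuts $k\ge4$ with $h_k=150$ *plain*. Cuts $4,\dots,p$ are plain.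

**Definition (current in $G_j$).** $I=C_js$, where $I_k=h_ks_k$, except that $I_k=h_ks_k+4(s_{a_i}+s_{b_i})$ for $k\in\{a_i,b_i\}$, $i\le j$. In other words $I_k=\sum w_iw_l(x_l-x_i)$ over the links with $i\le k<l$.

On a triggered pair of cuts $(a_i,b_i)$,
$$C_j=\begin{pmatrix}204&4\\4&204\end{pmatrix},\qquad C_j^{-1}=\tfrac1{20800}\begin{pmatrix}102&-2\\-2&102\end{pmatrix},\qquad I_{a_i}+I_{b_i}=208(s_{a_i}+s_{b_i}). \tag{2}$$
For example, if $s_a=s_b=\frac12$, both currents are $100$ before triggering and $102+2=104$ after it: the jump by $4$ announced above.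

Write $(\partial I)_i=I_i-I_{i-1}$ for $1\le i\le N$ with $I_0=0$, and $(\nabla\delta)_k=\delta_{k+1}-\delta_k$ for $1\le k\le N$ with $\delta_{N+1}=0$. Then $\nabla=-\partial^T$, that is, $\langle I,\nabla\delta\rangle=-\langle\partial I,\delta\rangle$. Note that $\partial I\ge0$ means that $I_1\ge0$ and $I$ is nondecreasing in $k$.

A link contributes to $I_i-I_{i-1}$ only if $i$ is one of its ends, so
$$w_iW_i\big(x_i(t+1)-x_i(t)\big)=\sum_{l\sim i}w_iw_l(x_l-x_i)=(\partial I)_i .$$
Site $N+1$ does not move. Write $M_j$ also for the diagonal matrix of the $M_i$. If the communication graph at time $t$ is $G_j$, then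
$$x(t+1)-x(t)=M_j^{-1}\partial I(t)\ \text{ on sites }1,\dots,N,\qquad C_js(t+1)=B_jI(t),\quad B_j:=1+C_j\nabla M_j^{-1}\partial . \tag{3}$$
A change of graph only changes the matrix that turns gaps into currents. For any symmetric configuration put $\hat I=C_js$ and $\sigma=x_{c_{j+1}}-x_{a_{j+1}}$. Element $j+1$ is untriggered in $G_j$, so $\sigma=(\hat I_{a_{j+1}}+\hat I_{b_{j+1}})/(2q)$, and
$$C_{j+1}s=\hat I+4\sigma\,(e_{a_{j+1}}+e_{b_{j+1}}). \tag{4}$$

## 6. Positivity, heat, sign pattern and energy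

Fix $j$ and write $B,C,M$ for $B_j,C_j,M_j$ when no confusion is possible. We collect five facts about $B$.

**Lemma 1 (positivity).** $B_j\ge0$ entrywise; rows $k\ge2$ have sum $1$; row $1$ has sum $1-\frac1{m+1}$. Hence for $I\ge0$ the maximum $\max_kI_k$ does not increase under $B_j$.

*Proof.* If $k$ is not in a triggered pair, then
$$(B_jI)_k=I_k+h_k\Big[\frac{I_{k+1}-I_k}{M_{k+1}}-\frac{I_k-I_{k-1}}{M_k}\Big],$$
where for $k=N$ the first fraction is absent. The coefficients of $I_{k\pm1}$ are nonnegative. Since $W_k,W_{k+1}\ge w_k+w_{k+1}$, we have $\frac{h_k}{M_k}+\frac{h_k}{M_{k+1}}=\frac{w_{k+1}}{W_k}+\frac{w_k}{W_{k+1}}\le1$, so the coefficient of $I_k$ is nonnegative. The sum is $1$ for $k\ge2$; for $k=1$ the term with $I_0=0$ is lost, that is $h_1/M_1=\frac1{m+1}$.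

For row $a_i$ of a triggered element, $(C_j\nabla\delta)_{a_i}=204(\delta_{b_i}-\delta_{a_i})+4(\delta_{c_i}-\delta_{b_i})=-204\delta_{a_i}+200\delta_{b_i}+4\delta_{c_i}$. Insert $\delta_{a_i}=\frac{I_{a_i}-I_{a_i-1}}{358}$, $\delta_{b_i}=\frac{I_{b_i}-I_{a_i}}{10400}$, $\delta_{c_i}=\frac{I_{b_i+1}-I_{b_i}}{358}$. The coefficients are $\frac{204}{358}$ on $I_{a_i-1}$; $1-\frac{200}{10400}-\frac{204}{358}>0.41$ on $I_{a_i}$; $\frac{200}{10400}-\frac4{358}>0.008$ on $I_{b_i}$; $\frac4{358}$ on $I_{b_i+1}$. They sum to $1$. Row $b_i$ is the mirror image. $\square$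

**Lemma 2 (velocities).** Let $P_j$ be the matrix on sites $1,\dots,N$ with entries $w_l/W_i$ for $l=i$ or $l\sim i$, and $0$ otherwise. It is nonnegative with row sums at most $1$, and self-adjoint for $\langle f,g\rangle_M=\sum M_if_ig_i$. With $\delta=M_j^{-1}\partial I$ we have
$$M_j^{-1}\partial(B_jI)=P_j\delta .$$
In particular $\partial I\ge0$ implies $\partial(B_jI)\ge0$. Moreover $C_j^{-1}B_j=B_j^TC_j^{-1}$.

*Proof.* Self-adjointness holds because $M_iP_{il}=w_iw_l$. Reading $f$ as a vector of positions with $f_{N+1}=0$, we get $(\partial C_j\nabla f)_i=\sum_{l\sim i}w_iw_l(f_l-f_i)$. Dividing by $M_i=w_iW_i$ gives $M_j^{-1}\partial C_j\nabla=P_j-1$, so $M_j^{-1}\partial B_jI=\delta+(P_j-1)\delta=P_j\delta$. Finally $C_j^{-1}B_j=C_j^{-1}+\nabla M_j^{-1}\partial=C_j^{-1}-\partial^TM_j^{-1}\partial$ is symmetric. $\square$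

For instance, row $b_i$ of $P_j$ is $\frac2{104},\frac{100}{104},\frac2{104}$ on $a_i,b_i,c_i$. Only row $N$ (which would also see the fixed site $N+1$) has sum less than $1$.

**Definition (heat).** Let $\rho_k=1/h_k$, except $\rho_k=\frac1{208}$ on triggered pairs. By (2) these are the column sums of $C_j^{-1}$. Put $H(I)=\sum_k(C_j^{-1}I)_k=\sum_k\rho_kI_k$, and call $\sum_{k\in A}\rho_kI_k$ the *heat* of $I$ on a set $A$ of cuts.

If $I=C_js$, then $H(I)=\sum_ks_k$ is just the length of the half chain.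

**Lemma 3 (heat).** $H(B_jI)=H(I)-I_1/M_1$. Moreover $\frac1{208}\le\rho_k\le\frac1{150}$ for $k\ge3$, $\rho_2=\frac1{100}$, and $\sum_{k\ge2}\rho_k\ge N/160$.

*Proof.* $C_j^{-1}B_jI=C_j^{-1}I+\nabla\delta$ and $\sum_k(\nabla\delta)_k=\delta_{N+1}-\delta_1=-I_1/M_1$. The bounds on $\rho_k$ are read off. Cuts $4,\dots,p$ are plain and $p\ge0.999N$, so the sum is at least $(0.999N-3)/150\ge N/160$. $\square$

The next lemma says that the derivative of a spreading pulse keeps a simple sign pattern. Recall the Cauchy–Binet formula: a $2\times2$ minor of a product $XY$ is a sum of products of a $2\times2$ minor of $X$ and one of $Y$. So if all $2\times2$ minors of a matrix (rows and columns in increasing order) are nonnegative, the same holds for its powers.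

**Lemma 4 (sign pattern).** Let $j\ge1$, $R(0)=4\sigma(e_{a_j}+e_{b_j})$ with $\sigma>0$, $R(u)=B_j^uR(0)$, $\pi(u)=\partial R(u)$. If $\pi_i(u)<0$, then $\pi_{i'}(u)\le0$ for all $i'>i$.

*Proof.* By Lemma 2, $\pi(u)=Q^u\pi(0)$ with $Q=MPM^{-1}$. Here $Q_{il}=w_i/W_l$ for $l\in N[i]$, the closed neighborhood of $i$ within $\{1,\dots,N\}$, and $Q_{il}=0$ otherwise. Also $\pi(0)=4\sigma(e_{a_j}-e_{c_j})$.

In $G_j$ the closed neighborhoods are intervals $[lo_i,hi_i]$: $[i-1,i+1]$ cut off at the ends, except $[a-1,c]$, $[a,c]$, $[a,c+1]$ for $i=a,b,c$ of a triggered element. Both $lo$ and $hi$ are nondecreasing. Let $i<i'$ and $l<l'$. If $l'\in N[i]$ and $l\in N[i']$, then $lo_i\le lo_{i'}\le l<l'\le hi_i\le hi_{i'}$, so also $l\in N[i]$ and $l'\in N[i']$. Then all four entries are of the form $w/W$ and the minor $Q_{il}Q_{i'l'}-Q_{il'}Q_{i'l}$ is $0$. Otherwise the subtracted product is $0$. So all $2\times2$ minors of $Q$, hence of $\Pi=Q^u$, are nonnegative.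

We have $\pi_i(u)=4\sigma(\Pi_{ia_j}-\Pi_{ic_j})$. If $\Pi_{ia_j}<\Pi_{ic_j}$ and $i'>i$, then $\Pi_{ic_j}\Pi_{i'a_j}\le\Pi_{ia_j}\Pi_{i'c_j}\le\Pi_{ic_j}\Pi_{i'c_j}$. As $\Pi_{ic_j}>0$, we get $\Pi_{i'a_j}\le\Pi_{i'c_j}$. $\square$

**Lemma 5 (energy).** For a vector $R$ let $y=C_j^{-1}R$, $\mathcal E(R)=\langle y,R\rangle$, $\delta=M^{-1}\partial R$, $R'=B_jR$. Then
$$\mathcal E(R)-\mathcal E(R')=\langle\delta,(1+P)\delta\rangle_M=2\sum_iw_i^2\delta_i^2+\sum_{i<l\le N,\ i\sim l}w_iw_l(\delta_i+\delta_l)^2+h_N\delta_N^2\ \ge\ \tfrac2{179^2}\sum_{i\ge3}(\partial R)_i^2. \tag{5}$$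
Similarly
$$\langle f,(1-P)f\rangle_M=\sum_{i<l\le N,\ i\sim l}w_iw_l(f_i-f_l)^2+h_Nf_N^2. \tag{6}$$

*Proof.* As $R'=R+C\nabla\delta$, we have $\mathcal E(R')=\mathcal E(R)+2\langle R,\nabla\delta\rangle+\langle C\nabla\delta,\nabla\delta\rangle$. Here $\langle R,\nabla\delta\rangle=-\langle\partial R,\delta\rangle=-\langle\delta,\delta\rangle_M$, and $\langle C\nabla\delta,\nabla\delta\rangle=-\langle\partial C\nabla\delta,\delta\rangle=-\langle(P-1)\delta,\delta\rangle_M$. This gives the first equality. Now expand with $M_iP_{il}=w_iw_l$ and $M_i=w_i^2+\sum_{l\sim i}w_iw_l$, where for $i=N$ the sum contains $l=N+1$ with $w_Nw_{N+1}=h_N$. Formula (6) is the same expansion. For the inequality, $w_i\delta_i=(\partial R)_i/W_i$ and $W_i\le179$ for $i\ge3$. $\square$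

Since $C_j$ is positive definite, $\mathcal E\ge0$.

## 7. Currents that force the graph $G_j$

The purpose of the next lemma is to translate the statement "the graph is $G_j$" into inequalities between currents.

**Lemma 6 (structure).** Suppose $I=C_js$ satisfies

1. $q(1-\frac{54}m)\le I_k\le q+4.1$ for all $k$;
2. $I_2\le q$;
3. $I_{a_i}+I_{b_i}\le2q+8$ for $i\le j$;
4. $I_{a_i}+I_{b_i}>2q$ for $j<i\le K$, and $I_N>q$.

Then the communication graph is $G_j$.

*Proof.* First the gaps. $s_1=I_1/m$ is small and positive. $s_2=I_2/q\in[1-\frac{54}m,1]$. The gaps $s_3,s_N$ and untriggered $s_{a_i},s_{b_i}$ are $I/200$ and lie in $[0.49,0.521]$. Plain gaps are $I/150$ and lie in $[0.66,0.695]$. Triggered gaps are $\frac{102I_a-2I_b}{20800}$ or the mirror expression and lie in $[0.479,0.502]$. So all gaps are positive and at most $1$: consecutive sites are linked.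

Now second neighbors. First, $s_1+s_2\ge(1+\frac qm)(1-\frac{54}m)=1+\frac{46}m-\frac{5400}{m^2}>1$. Next $s_2+s_3>1$, and $s_3+s_4\ge0.49+0.66>1$ since cut $4$ is plain. For $k\ge4$ and $k+1\le N$, if $k$ or $k+1$ is plain, then $s_k+s_{k+1}\ge0.66+0.479>1$. The non-plain cuts $\ge4$ are the $a_i,b_i$ and $N$; since $a_{i+1}=b_i+3$ and $b_K=N-3$, the only remaining second-neighbor pairs, up to mirror images, are $(a_i,c_i)$ and $(N,N+2)$. For an untriggered element, $s_{a_i}+s_{b_i}=(I_{a_i}+I_{b_i})/(2q)>1$: no link. For a triggered one, $s_{a_i}+s_{b_i}=(I_{a_i}+I_{b_i})/208\le1$: a link. And $x_{N+2}-x_N=2s_N=I_N/q>1$.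

Finally let $l-i\ge3$. Two second-neighbor pairs shifted by one are never both of the form $(a,c)$ or its mirror image, so at least one of $(i,i+2),(i+1,i+3)$ is unlinked. Hence $x_l-x_i>1$. $\square$

So near the left end the current may only be between about $q(1-\frac{100}m)$ and $q$, and in the part not yet triggered it must exceed $q$.

## 8. Barriers for the current and for the velocity

**Lower barrier.** The purpose is a vector below which the current cannot fall as long as $I_N>q$. A current whose velocities are all equal to $v$ is $v\sum_{i\le k}M_i$, and such a current is nearly stationary. So let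
$$\Psi^{(j)}_k=\sum_{i\le k}M_i^{(j)}\ \ (\ge M_1=m(m+1)\ge m^2),\qquad v_0=\frac q{\Psi^{(0)}_N},\qquad v_{j+1}=\frac{v_j}{1+8/m^2},\qquad\psi^{(j)}=v_j\Psi^{(j)} .$$

**Lemma 7 (lower barrier).**
$$\psi^{(j+1)}\le\psi^{(j)},\qquad\psi^{(j)}_N\le q,\qquad B_j\psi^{(j)}=\psi^{(j)}-h_Nv_je_N, \tag{7}$$
$$\psi^{(j)}_k\ge q\big(1-\tfrac{54}m\big)=q-\tfrac{90}N\ \ (\text{all }k,j),\qquad\psi^{(j)}_k\ge q-\frac{Cr}{m^2}\ \ (k\ge p), \tag{8}$$
with an absolute constant $C$.

*Proof.* Passing from $G_j$ to $G_{j+1}$ increases $M_{a_{j+1}}$ and $M_{c_{j+1}}$ by $4$ each and nothing else. So $\Psi^{(j+1)}\le\Psi^{(j)}+8\le(1+\frac8{m^2})\Psi^{(j)}$, which gives $\psi^{(j+1)}\le\psi^{(j)}$ and $\psi_N^{(j)}\le\psi_N^{(0)}=q$. Next, $M^{-1}\partial\psi^{(j)}=v_j\mathbf 1$ and $\nabla(v_j\mathbf 1)=-v_je_N$, and $C_je_N=h_Ne_N$.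

For (8) we add up the $M_i$. We have $M_2=m+101$ and $M_3+M_4=10654$. Sites $5,\dots,N$ form $\frac{N-4}2$ (odd, even) pairs contributing $5925+304=6229$ each, plus an excess of $4475+2\cdot50=4575$ per element and $50$ for site $N$. As $K\le N/4000$,
$$\sum_{i=2}^NM_i^{(0)}\le m+101+10704+\tfrac N2\cdot6229+4575K\le3180N=53m$$
for large $N$. Hence $\Psi^{(0)}_1/\Psi^{(0)}_N\ge1-\frac{53m}{m^2}=1-\frac{53}m$. Since $M_1$ is the same in all graphs, $\psi^{(j)}_k\ge\psi^{(j)}_1=v_0M_1(1+\frac8{m^2})^{-j}\ge q(1-\frac{53}m)(1-\frac{8K}{m^2})$, and $\frac{8K}{m^2}\le\frac1m$. This is the first bound; $q\cdot\frac{54}m=\frac{90}N$. For $k\ge p$ use $\psi_N^{(j)}\ge v_j\Psi_N^{(0)}\ge q(1-\frac{8K}{m^2})$, $v_j\le\frac q{m^2}$ and $\sum_{i>p}M_i\le10400r$. $\square$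

**Velocity barrier.** The purpose is to keep the sites moving inward, so that the current keeps growing from the end to the middle. Let $g^*=\sum_{k=1}^{p-1}1/h_k$ and $\chi_i=\frac1{g^*}\sum_{k=i}^{p-1}1/h_k$ for $i\le p$, $\chi_i=0$ for $i>p$. So $\chi_1=1$ and $\chi_p=0$. Let
$$T_0=\lfloor Nm^2/2000\rfloor,\qquad\lambda=q/\Psi^{(0)}_p .$$

**Lemma 8 (velocity barrier).** For every $j$, $P_j\chi\ge(1-\varpi)\chi$ with $\varpi=\frac1{m(m+1)g^*}\le\frac{160}{Nm^2}$. Hence $(1-\varpi)^t\ge0.9$ for $t\le T_0$. Moreover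
$$0.9\,\lambda\sum_{i=3}^pM_i\chi_i\ge\frac{34}N . \tag{9}$$

*Proof.* Sites $i\le p$ are linked only to $i\pm1$ in every $G_j$, as $a_1=p+4$. For $1<i<p$,
$$(P_j\chi)_i=\chi_i+\tfrac1{M_i}\big(h_i(\chi_{i+1}-\chi_i)-h_{i-1}(\chi_i-\chi_{i-1})\big)=\chi_i,$$
because both products equal $-1/g^*$. For $i\ge p$, $(P_j\chi)_i\ge0=\chi_i$. For $i=1$, $(P_j\chi)_1=1+\frac{h_1}{M_1}(\chi_2-\chi_1)=1-\varpi$. The bound on $\varpi$ follows from $g^*\ge\frac{p-4}{150}+\frac1{100}+\frac1{200}\ge\frac N{160}$. By Bernoulli's inequality $(1-\varpi)^t\ge1-t\varpi\ge1-0.08$ for $t\le T_0$.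

For (9): $\Psi^{(0)}_p\le m(m+1)+53m=m^2+54m$, so $\lambda\ge0.99\,q/m^2$. Also $150g^*=\frac{150}m+1.5+0.75+(p-4)\le p$. For $5\le i\le p$ this gives $\chi_i=\frac{p-i}{150g^*}\ge\frac{p-i}p$. The mean of $5925$ and $304$ is $3114.5$, so $\sum_{i=3}^pM_i\chi_i\ge1400N$ for large $N$ (the main term is $3114.5\cdot\frac p2$). Finally $0.9\cdot0.99\cdot\frac{100}{3600N^2}\cdot1400N\ge\frac{34}N$. $\square$

The third tool keeps the current above $q$ to the right of the next element until that element triggers.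

**Lemma 9 (inner lemma).** Let $0\le j\le K-1$. If $I_k>q$ for all $k\ge b_{j+1}$ and $I_{a_{j+1}}+I_{b_{j+1}}>2q$, then $(B_jI)_k>q$ for all $k\ge b_{j+1}$.

*Proof.* No element of index $>j$ is triggered, so rows $k>b_{j+1}$ of $B_j$ are convex combinations of entries with index $\ge b_{j+1}$. Write $b=b_{j+1}$, so $b-1=a_{j+1}$. Row $b$ has coefficient $\frac{200}{10400}=\frac1{52}$ on $I_{b-1}$, $p_+=\frac{200}{354}$ on $I_{b+1}$, and $p_0=1-\frac1{52}-p_+>\frac1{52}$ on $I_b$. So it equals $\frac1{52}(I_{b-1}+I_b)+(p_0-\frac1{52})I_b+p_+I_{b+1}>\frac{2q}{52}+(1-\frac2{52})q=q$. $\square$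

## 9. The pulse released by one triggering

Fix $1\le j\le K$ and $\sigma\in[0.99,1]$. Let $R(0)=4\sigma(e_{a_j}+e_{b_j})$, $R(u)=B_j^uR(0)$, $y=C_j^{-1}R$, $\pi=\partial R$, and $D(u)=\max_kR_k(u)$, which is nonincreasing. Let $\tau=\lfloor\alpha N^2\rfloor$, with constants $\alpha,\kappa$ satisfying
$$\sqrt\alpha\le\tfrac1{1000},\qquad r\le\sqrt\alpha\,N\qquad(\text{so }r+\sqrt\tau\le N/500). \tag{10}$$
Constants $C,c,C_i,c_i$ are absolute, that is, independent of $N,j,\alpha,\kappa$, unless stated otherwise.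

We shall prove that the pulse spreads like heat: its maximum is at most of order $u^{-1/2}$, its value at the source is at least of order $(r+\sqrt u)^{-1}$, little of it reaches the end quickly, and after time of order $r^2$ it is monotone.

**Lemma 10 (start and total heat).** $y_{a_j}(0)=y_{b_j}(0)=\frac\sigma{52}$ and $H(R(0))=\varepsilon:=\frac\sigma{26}$. We have $R\ge0$, $R(0)\le4$, and $R(u)\le2$ for $u\ge1$. Further $H(R(u))\le\varepsilon$ for all $u$, and $H(R(u))\ge0.9\,\varepsilon$ for $u\le\tau$.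

*Proof.* By (2), $y_{a_j}(0)=4\sigma\cdot\frac{100}{20800}=\frac\sigma{52}$. At $u=1$ the nonzero entries are those at $a_j,b_j$, equal to $4\sigma(1-\frac{208}{358})$ by Lemma 1, and those at $a_j-1,b_j+1$, equal to $4\sigma\cdot\frac{150}{358}$; all four equal $4\sigma\cdot\frac{150}{358}\le2$. Then Lemma 1 applies. By Lemma 3 the heat is nonincreasing, with loss per step $R_1/M_1\le\frac4{m^2}$; over $\tau\le10^{-6}N^2$ steps this is less than $0.1\,\varepsilon$. $\square$

As a check on the first step, the heat at $u=1$ is $2\cdot4\sigma\cdot\frac{150}{358}\big(\frac1{208}+\frac1{150}\big)=\frac{8\sigma}{208}=\frac\sigma{26}$, as it must be since $R_1(0)=0$.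

**Lemma 11 (moment bound).** For $u\ge0$ and real $\ell$ with $r\le\ell\le N-2$,
$$\sum_{k<N-\ell}\rho_kR_k(u)\le150\,\varepsilon\,\frac{(r+\sqrt u)^2}{\ell^2} .$$

*Proof.* The purpose is to show that heat travels at most like $\sqrt u$, by means of a quadratic weight whose mean grows at most linearly. Let $g_i=\sum_{k\ge i}\rho_k$, $\varphi_k=\sum_{i=k+1}^NM_ig_i$ and $V=\sum_k\varphi_ky_k$. With $\delta=M^{-1}\partial R$ we have $y(u+1)=y(u)+\nabla\delta$. As $\varphi_{i-1}-\varphi_i=M_ig_i$ and $\varphi_N=0$, summation by parts (twice) gives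
$$V(u+1)-V(u)=-\varphi_1\delta_1+\sum_{i=2}^Ng_i(R_i-R_{i-1})=-\varphi_1\delta_1-R_1g_2+\sum_{i\ge2}\rho_iR_i\le\varepsilon .$$

Next we bound $\varphi$. For $k\ge2$ put $\nu=N-k$. By (1) and Lemma 3, $\frac{304}{208}\cdot\frac{\nu(\nu+1)}2\le\varphi_k\le\frac{10400}{150}\cdot\frac{\nu(\nu+1)}2$, so $0.7(N-k)^2\le\varphi_k\le70(N-k)^2$. Also $\varphi_1\ge\varphi_2$. As $N-a_j\le r$, $V(0)\le70r^2\varepsilon$, hence $V(u)\le\varepsilon(70r^2+u)$.

To use this we need a lower bound for $V$, and the only trouble is that $y$ may be negative on triggered pairs. On such a pair, by (2), $y_{a_i}\ge-\frac{2R_{b_i}}{20800}\ge-0.02(y_{a_i}+y_{b_i})$, since $y_{a_i}+y_{b_i}=\frac{R_{a_i}+R_{b_i}}{208}$. Further $0\le\varphi_{a_i}-\varphi_{b_i}=M_{b_i}g_{b_i}\le10400\cdot\frac r{150}\le70r$. So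
$$\varphi_{a_i}y_{a_i}+\varphi_{b_i}y_{b_i}=\varphi_{b_i}(y_{a_i}+y_{b_i})+(\varphi_{a_i}-\varphi_{b_i})y_{a_i}\ge\varphi_{b_i}(y_{a_i}+y_{b_i})-1.4\,r\,(y_{a_i}+y_{b_i}).$$
The sums $y_{a_i}+y_{b_i}\ge0$ over all triggered pairs total at most $H\le\varepsilon$. Outside triggered pairs $y_k=\rho_kR_k\ge0$, and all cuts $k<N-\ell\le p$ lie outside triggered pairs. For these cuts $\varphi_k\ge0.7\ell^2$ (for $k=1$ because $\varphi_1\ge\varphi_2\ge0.7(N-2)^2$). Hence
$$0.7\,\ell^2\sum_{k<N-\ell}\rho_kR_k\le V+1.4\,r\varepsilon\le\varepsilon(72r^2+u),$$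
and division by $0.7\,\ell^2$ gives the claim. $\square$

**Lemma 12 (far from the middle).** For $u\le\tau$: $\pi_i(u)\ge0$ for $i\le N/2$, and $R_2(u)\le160\,\varepsilon/N$.

*Proof.* This shows that the pulse is harmless at the end of the chain. By Lemma 11 with $\ell=N/4$ and (10), the heat on $k<3N/4$ is at most $150\cdot16\,\varepsilon/500^2\le\varepsilon/100$. Suppose $\pi_i<0$ for some $i\le N/2$. By Lemma 4, $R$ is nonincreasing on $k\ge i-1$. Let $k_0=\lceil3N/4\rceil$. The heat on $k\ge k_0$ is at most $(\frac N4+1)R_{k_0}/150$. The cuts in $[N/2,3N/4)$ are plain, there are at least $\frac N4-1$ of them, and $R_k\ge R_{k_0}$ there. So the heat on $k\ge3N/4$ is at most twice the heat on $[N/2,3N/4)$, and the total heat is at most $\frac3{100}\varepsilon$. This contradicts Lemma 10.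

Thus $R$ is nondecreasing on $1\le k\le N/2$. Using the plain cuts $4,\dots,N/2$, $R_2\cdot(\frac N2-3)/150\le\varepsilon/100$, so $R_2\le160\,\varepsilon/N$. $\square$

**Lemma 13 (decay of the maximum).** There is an absolute $C_1\ge50$ with the following property. Let $X(u)=B_j^uX(0)$, $0\le X(0)\le4$, $H(X(0))\le\frac1{26}$, and suppose that for all $u\le U\le N^2$ the maximum of $X(u)$ is attained at some $k^*\ge N/2$. Then $\max X(u)\le C_1u^{-1/2}$ for $1\le u\le U$. This applies to $R$ with $U=\tau$, and to $B_j^ue_N$ with $U=N^2$.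

*Proof.* The two applications are legitimate. For $R$, Lemma 12 says that $R$ is nondecreasing up to $k=N/2$. And $\partial e_N=e_N\ge0$, so $B_j^ue_N$ is nondecreasing in $k$ by Lemma 2, with $H(e_N)=\frac1{200}$.

The plan is to show that a large maximum forces a large loss of energy. Let $D=\max X(u)$ (nonincreasing in $u$; assume $D>0$). As $\rho_k\ge\frac1{208}$ for $k\ge2$, $\sum_{k\ge2}X_k\le\frac{208}{26}=8$. Let $n_0=\lceil16/D\rceil\le20/D$ (as $D\le4$).

If $n_0\le k^*-2$, then among the $n_0$ cuts $k^*-n_0,\dots,k^*-1$, all $\ge2$, one has $X_k\le8/n_0\le D/2$. From that cut to $k^*$ the values rise by at least $D/2$ in at most $n_0$ increments $(\partial X)_i$ with $i\ge3$. By Cauchy–Schwarz $\sum_{i\ge3}(\partial X)_i^2\ge\frac{(D/2)^2}{n_0}\ge\frac{D^3}{80}$. By (5), $\mathcal E$ drops in this step by at least $c_2D^3$, $c_2=\frac2{80\cdot179^2}$. Otherwise $\frac{20}D\ge n_0\ge k^*-1\ge\frac N2-1$, and $D\le\frac{50}N$.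

Next, $\mathcal E\le1.02\,DH\le D$. Indeed, on single cuts $y_kX_k=\rho_kX_k^2\le D\rho_kX_k$. On a triggered pair $\langle y,X\rangle=\frac{102(X_a^2+X_b^2)-4X_aX_b}{20800}\le\frac{102}{20800}D(X_a+X_b)=1.02\,D\,\frac{X_a+X_b}{208}$.

Now let $2u\le U$. If $D(2u)>\frac{50}N$, then each of the steps $u,\dots,2u-1$ is of the first kind, so $u\,c_2D(2u)^3\le\mathcal E(X(u))\le D(u)$. Thus $D(u)\le C'u^{-1/2}$ implies
$$D(2u)\le\max\big\{50,\ \sqrt2\,(C'/c_2)^{1/3}\big\}(2u)^{-1/2}\le C'(2u)^{-1/2}$$
for a sufficiently large absolute $C'\ge50$; in the case $D(2u)\le\frac{50}N$ we used $2u\le N^2$. Since $D(1)\le4\le C'$, the bound with $C'$ holds at powers of $2$. For $v\le u<2v$ with $v$ a power of $2$, $D(u)\le D(v)\le\sqrt2\,C'u^{-1/2}$. Take $C_1=\sqrt2\,C'$. $\square$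

**Lemma 14 (lower bound at the source).** There is an absolute constant $c_3>0$ with $R_{b_j}(u)\ge\frac{c_3}{r+\sqrt u}$ for $1\le u\le\tau$.

*Proof.* This is what will keep the current above $q$ for a time $\tau$. Let $S=R_{a_j}+R_{b_j}$. By Lemma 2, $C^{-1}B^{2u}=(B^T)^uC^{-1}B^u$, so
$$\tfrac\sigma{52}S(2u)=\langle y(0),R(2u)\rangle=\mathcal E(R(u)).$$
For $u\le\tau$ put $\ell=50(r+\sqrt u)\le N/10$. By Lemmas 10 and 11 the heat on $\mathcal W=\{k\ge N-\ell\}$ is at least $0.9\,\varepsilon-0.06\,\varepsilon\ge0.8\,\varepsilon$, and $\mathcal W$ contains all triggered pairs. On single cuts $y_kR_k=(\rho_kR_k)^2/\rho_k$. On triggered pairs $C_j$ has eigenvalue $208$ on $(1,1)$ and $200$ on $(1,-1)$, so $\langle y,R\rangle=y^TC_jy\ge104(y_{a_i}+y_{b_i})^2=\frac{(\text{pair heat})^2}{\rho_{a_i}+\rho_{b_i}}$. By Cauchy–Schwarz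
$$\mathcal E(R(u))\ge\frac{(0.8\,\varepsilon)^2}{\sum_{\mathcal W}\rho_k}\ge\frac c{r+\sqrt u},$$
as $\sum_{\mathcal W}\rho_k\le(\ell+1)/150$. So $S(v)\ge\frac c{r+\sqrt v}$ for even $v$ with $0\le v\le\tau$ (with a new $c$).

It remains to pass from $S$ to $R_{b_j}$ and to odd times. By Lemma 1, $R_{a_j}(v+1),R_{b_j}(v+1)\ge0.008\,S(v)$. This gives the claim at odd times. At even times $v+2$ it follows from $R_{b_j}(v+2)\ge0.008\,S(v+1)\ge0.008\cdot0.016\,S(v)$. $\square$

**Lemma 15 (the pulse becomes monotone).** There is an absolute $C_2$ such that, with $u_0=\lceil(200C_1r)^2\rceil$ and $\tau_1:=\lceil C_1^4\rceil u_0\le C_2r^2$: if $\tau_1\le\tau$, then $\partial R(u)\ge0$ for all $u\ge\tau_1$.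

*Proof.* The inequality $\tau_1\le C_2r^2$ is clear from the definitions. By Lemma 2 it suffices to treat $u=\tau_1$. Suppose the claim fails there. Then by Lemma 2 it fails at every $u\in[0,\tau_1]$, so by Lemma 4 $\pi_N(u)\le0$ for these $u$. Hence $R_N(u+1)-R_N(u)=-h_N\pi_N(u)/M_N\ge0$: $R_N$ is nondecreasing on $[0,\tau_1]$. We shall show that then $R_N(u_0)$ is too large.

Let $\xi(u)=\sum_{u'<u}M^{-1}\pi(u')$. Then $y(u)=y(0)+\nabla\xi(u)$, so $\xi_i(u)=\sum_{k\ge i}(y_k(0)-y_k(u))$. Since $\sum_i\pi_i=R_N$,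
$$\sum_{i\le N}M_i\xi_i(u)=\sum_{u'<u}R_N(u')\le u\,R_N(u)\qquad(u\le\tau_1). \tag{11}$$
So we need a lower bound on the left side. Write $D=D(u)$.

*Indices $i\le a_j$.* Here $\sum_{k\ge i}y_k(0)=\varepsilon$. If $i$ is not some $b_l$, then $\{k\ge i\}$ splits no triggered pair, and $\sum_{k\ge i}y_k(u)=\sum_{k\ge i}\rho_kR_k(u)$. This is at most $\varepsilon$, and at most $(N-i+1)D/150$ if $i\ge3$. If $i=b_l$ with $l<j$, the same two bounds hold up to an additional $D$. Indeed $\sum_{k\ge b_l}y_k=\sum_{k\ge a_l}y_k-y_{a_l}\le\varepsilon+D$ and $\sum_{k\ge b_l}y_k=y_{b_l}+\sum_{k>b_l}y_k\le D+(N-b_l)D/150$, by (2). So $\xi_i\ge0$, respectively $\xi_i\ge-D$ for $i=b_l$. If moreover $i\ge3$, $D\le\frac\varepsilon4$ and $N-i+1\le37\varepsilon/D$, then $\xi_i\ge\varepsilon-\frac{37}{150}\varepsilon-\frac\varepsilon4\ge\frac\varepsilon2$.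

*Indices $i>a_j$.* Here $\sum_{k\ge i}y_k(0)\ge0$, and in the same way $\xi_i\ge-(\frac{rD}{150}+D)\ge-2rD$.

Now take $u=u_0$. By Lemma 13, $D\le C_1u_0^{-1/2}\le\frac1{200r}\le\frac\varepsilon4$, as $r\ge4$ and $\varepsilon\ge0.038$. Let $n_4=\sqrt{u_0}/C_1$. Then $37\varepsilon/D\ge n_4$, further $n_4\le\sqrt\tau/C_1\le N/1000$, and $n_4\ge200r$. Consider the $\lfloor n_4\rfloor$ indices $i\le N$ with $N-i+1\le n_4$; all are $\ge3$. At most $N-a_j\le r-4$ of them exceed $a_j$, so at least $n_4-r$ indices $3\le i\le a_j$ have $\xi_i\ge\frac\varepsilon2$. Negative contributions come only from at most $K\le r$ indices $b_l$, $l<j$, and from at most $r$ indices $i>a_j$, all with $M_i\le10400$. With $304\cdot\frac\varepsilon2\ge5.78$ (as $\varepsilon\ge\frac{0.99}{26}$),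
$$\sum_iM_i\xi_i\ge5.78(n_4-r)-10400\,rD(2r+1)\ge5.75\,n_4-31200\,r^2C_1u_0^{-1/2}\ge(5.75-0.78)n_4\ge4n_4,$$
where we used $r\le n_4/200$, $2r+1\le3r$ and $r^2\le u_0/(200C_1)^2$. By (11), $R_N(u_0)\ge\frac{4n_4}{u_0}=\frac4{C_1\sqrt{u_0}}$. But $R_N(u_0)\le R_N(\tau_1)\le C_1\tau_1^{-1/2}\le\frac1{C_1\sqrt{u_0}}$ by Lemma 13. This is a contradiction. $\square$

## 10. From one triggering to the next

**Initial state.** Let $I(0)=\lambda\Psi^{(0)}$ with $\lambda=q/\Psi_p^{(0)}$, and $s(0)=C_0^{-1}I(0)$. All sites $1,\dots,N$ start with velocity $\lambda$ in $G_0$. Then $I_p(0)=q$, $I_k(0)>q$ for $k>p$, and $I_2(0)<q$. Also $I(0)\ge\psi^{(0)}$ as $\lambda\ge v_0$, and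
$$I_N(0)=q+\lambda\sum_{i>p}M_i\le q+\tfrac{100}{m^2}\cdot10400\,r\le q+\tfrac1N$$
as $r\le N/1000$. By Lemma 6 and (8) the graph at time $0$ is $G_0$. Put $t_0=0$.

**Definition (hypothesis $\mathrm{Hyp}_j$, $1\le j\le K$).** It refers to a time $t_j\le T_0$. The graph was $G_{j-1}$ at time $t_j-1$, and $\hat I:=B_{j-1}I(t_j-1)=C_{j-1}s(t_j)$ satisfies

1. $\hat I\ge\psi^{(j-1)}$;
2. $\hat I_k>q$ for $k\ge b_j$, and $\hat I_{a_j}+\hat I_{b_j}\le2q$ (hence $\hat I_{a_j}<q$);
3. $\partial\hat I\ge0$, and $M_i^{-1}(\partial\hat I)_i\ge\lambda(1-\varpi)^{t_j}\chi_i$ for all $i$ (for $i\ge p$ the right side is $0$; for $i<p$ the number $M_i$ is the same for all graphs);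
4. $\hat I_N\le q+\frac1N$.

**Proposition 16.** For suitable absolute $\alpha,\kappa$ and all large even $N$ the following holds. Let $0\le j\le K-1$, $t_j\le T_0$, and assume $\mathrm{Hyp}_j$ if $j\ge1$. Then either the graph is $G_j$ at all times in $[t_j,T_0]$, or there is $t_{j+1}\in(t_j,T_0]$ such that the graph is $G_j$ on $[t_j,t_{j+1}-1]$ and $\mathrm{Hyp}_{j+1}$ holds at $t_{j+1}$. Moreover $t_{j+1}>t_j+\tau$ if $j\ge1$. At all times at which the graph is asserted to be $G_j$, the current satisfies $I\ge\psi^{(j)}$.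

### The stage before the first triggering ($j=0$)

The purpose is to follow the chain until element $1$ triggers. Let $\hat I(t)=B_0^tI(0)$. By the computation behind (7), $B_0\Psi^{(0)}\le\Psi^{(0)}$, so $\hat I(t)\le I(0)$ for all $t$. Hence $\hat I\le q+\frac1N$ and $\hat I_2<q$. Let $t_1$ be the first time with $\hat I_{a_1}+\hat I_{b_1}\le2q$ ($t_1=\infty$ if there is none). By Lemma 9, applied at all times $t<t_1$, $\hat I_k>q$ for $k\ge b_1$ at all times $\le t_1$. By (7), $\hat I\ge\psi^{(0)}$ persists up to $t_1$: in rows other than $N$ because $B_0\psi^{(0)}$ agrees with $\psi^{(0)}$ there, and in row $N$ because $\hat I_N>q\ge\psi^{(0)}_N$. So, by induction on $t$, Lemma 6 applies at all times $t<t_1$: the graph is $G_0$ and the current is $\hat I(t)$.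

If $t_1\le T_0$, then at $t_1$ items 1, 2, 4 of $\mathrm{Hyp}_1$ have just been shown. Item 3 holds since $M^{-1}\partial\hat I(t)=P_0^t(\lambda\mathbf 1)\ge\lambda P_0^t\chi\ge\lambda(1-\varpi)^t\chi$ by Lemma 8.

### The stage after the $j$-th triggering ($j\ge1$)

By items 1, 2 and (8), $0.99\le\sigma\le1$, where $\sigma=(\hat I_{a_j}+\hat I_{b_j})/(2q)$. Let
$$A(u)=B_j^u\hat I,\qquad R(u)=B_j^u\,4\sigma(e_{a_j}+e_{b_j}),\qquad J(u)=A(u)+R(u).$$
By (4), $J(0)=C_js(t_j)$, and by (3), as long as the graph has been $G_j$ from $t_j$ on, $J(u)=C_js(t_j+u)$. Assume $\tau_1\le\tau/2$; this is arranged at the end. All times $t_j+u$ below are $\le T_0$.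

**Step A.** *This step gives the upper bounds, that is, conditions 2, 3 and the right half of 1 in Lemma 6.*

By item 3, $\hat I\ge0$ is nondecreasing in $k$, so by item 4 and Lemma 1 $A\le q+\frac1N$. So $J\le q+4.1$, and $J(u)\le q+2.1$ for $u\ge1$ by Lemma 10. Condition 3 follows. At $u=0$ the sum for $i=j$ is $200\sigma+8\sigma\le2q+8$, and for $i<j$ it is at most $2q+\frac2N$, because $R(0)$ vanishes there. For $u\ge1$ it is at most $2q+4.2$.

It remains to prove $J_2\le q$. Write $\hat I=A^1(0)+A^2(0)$ with $A^1(0)=\min(\hat I,q)$, $A^2(0)=(\hat I-q)^+$, and evolve both with $B_j$. Both are nondecreasing in $k$ and nonnegative at $u=0$, hence $\partial A^1,\partial A^2\ge0$ always.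

* By item 2 and monotonicity, $\hat I_k<q$ for $k\le a_j$. So $A^2(0)$ is supported in $k>a_j$, and $H(A^2(0))\le\frac r{150N}\le10^{-5}$. As $A^2(u)$ is nondecreasing in $k$, $A^2_2(u)\sum_{k\ge2}\rho_k\le10^{-5}$, so $A^2_2(u)\le160\cdot10^{-5}/N$.
* For $i\le a_j$, $(\partial A^1(0))_i=(\partial\hat I)_i$, and $\chi_i=0$ for $i\ge p$. So item 3 gives $M_j^{-1}\partial A^1(0)\ge\lambda(1-\varpi)^{t_j}\chi$. By Lemmas 2 and 8, $M_j^{-1}\partial A^1(u)\ge\lambda(1-\varpi)^{t_j+u}\chi\ge0.9\,\lambda\chi$. Since $A^1\le q$, (9) gives $A^1_2(u)=A^1_N(u)-\sum_{i\ge3}(\partial A^1(u))_i\le q-\frac{34}N$.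
* $R_2(u)\le160\,\varepsilon/N$: for $u\le\tau$ by Lemma 12, and for $u\ge\tau_1$ because $\partial R\ge0$ (Lemma 15) gives $R_2\sum_{k\ge2}\rho_k\le\varepsilon$.

With $\varepsilon\le\frac1{26}$ we obtain $J_2(u)\le q-\frac{34}N+\frac{160(1/26+10^{-5})}N<q$.

**Step B.** *This step shows that nothing happens for $\tau$ steps: for $0\le u\le\tau$ we have $J_k(u)>q$ for all $k\ge b_j$, and the graph is $G_j$.*

At $u=0$ the inequality is item 2, since $J(0)\ge\hat I$. By item 1 and (7), $\hat I\ge\psi^{(j-1)}\ge\psi^{(j)}$ and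
$$A(u)\ge B_j^u\psi^{(j)}=\psi^{(j)}-h_Nv_j\sum_{u'<u}B_j^{u'}e_N .$$
By Lemma 13 for $B_j^{u'}e_N$, the sum is at most $1+2C_1\sqrt u$ entrywise; and $h_Nv_j\le200q/m^2$. With (8), there is an absolute $C_5$ with $A_k(u)\ge q-\frac{C_5(r+\sqrt u)}{m^2}$ for $k\ge p$. So the background may lose of order $(r+\sqrt u)/m^2$, while by Lemma 14 the pulse contributes at least $\frac{c_3}{r+\sqrt u}$ at $b_j$. Hence $J_{b_j}(u)>q$ for $1\le u\le\tau$, provided
$$(r+\sqrt\tau)^2<c_3m^2/C_5 . \tag{12}$$
Rows $k\ge b_j+1$ of $B_j$ are convex combinations of entries with index $\ge b_j$, because elements of index $>j$ are untriggered. So by induction on $u$, $J_k(u)>q$ for all $k\ge b_j$.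

Consequently condition 4 of Lemma 6 holds for $0\le u\le\tau$. Also $J\ge\psi^{(j)}$: at $u=0$, $J\ge\hat I\ge\psi^{(j)}$, and the inequality propagates by (7), with row $N$ handled by $J_N>q\ge\psi_N^{(j)}$. By Lemma 6, (8), Step A and induction on $u$, the graph is $G_j$ at times $t_j,\dots,t_j+\tau$, as far as these are $\le T_0$.

**Step C.** *This step follows the chain from $u=\tau$ to the next triggering, and proves items 1–3 of $\mathrm{Hyp}_{j+1}$.*

At $u=\tau$ the hypotheses of Lemma 9 hold, as $a_{j+1}>b_j$. Let $u_1$ be the first $u>\tau$ with $J_{a_{j+1}}+J_{b_{j+1}}\le2q$, and $t_{j+1}=t_j+u_1$. By Lemma 9, $J_k>q$ for $k\ge b_{j+1}$ and $\tau\le u\le u_1$. As $J_N>q$, the inequality $J\ge\psi^{(j)}$ persists as before. So all four conditions of Lemma 6 hold for $\tau\le u<u_1$, and the graph is $G_j$ before $t_{j+1}$ (up to $T_0$ if $t_{j+1}>T_0$ or $u_1$ does not exist).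

If $t_{j+1}\le T_0$, then $u_1>\tau$, and items 1 and 2 of $\mathrm{Hyp}_{j+1}$ hold for $J(u_1)=C_js(t_{j+1})$. For item 3: $\partial A\ge0$ by Lemma 2, and $\partial R(u_1)\ge0$ by Lemma 15 since $u_1>\tau\ge\tau_1$. Lemma 8 applied to $A$ gives $M_j^{-1}\partial J(u_1)\ge M_j^{-1}\partial A(u_1)=P_j^{u_1}M_j^{-1}\partial\hat I\ge\lambda(1-\varpi)^{t_{j+1}}\chi$.

**Step D.** *This step proves item 4: by time $u_1$ the velocities are at most of order $N^{-2}$, so the current cannot exceed $q$ by more than $\frac1N$.*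

For $u\in[\tau/2,u_1]$ we have $\partial J(u)\ge0$, by Lemma 15 and item 3. Let $\delta(u)=M_j^{-1}\partial J(u)\ge0$, so $\delta(u+1)=P_j\delta(u)$. By Lemma 13 and monotonicity of $D$, $J_N(u)\le q+\frac1N+D(\lceil\tau/2\rceil)\le q+\frac{C_6}N$ with $C_6=C_6(\alpha)$. By (8), $J_1,J_2\ge q-\frac{90}N$. So
$$\sum_{i\ge3}M_i\delta_i=J_N-J_2\le Z:=\frac{C_7}N,\qquad C_7=C_7(\alpha).$$
Put $\theta=2/N^2$. By Step A, $J_1\le J_2\le q$, so $\delta_1=\frac{J_1}{M_1}\le\frac q{m^2}\le\theta$ and $\delta_2=\frac{J_2-J_1}{M_2}\le\frac{90/N}{60N}\le\theta$. Let $f=(\delta-\theta)^+$, so $f_1=f_2=0$. As $P_j\ge0$ has row sums at most $1$, $P_j\delta-\theta\le P_j(\delta-\theta)\le P_jf$, so $f(u+1)\le P_jf(u)$. On sites $3,\dots,N$ this reads $0\le f(u+1)\le P^\circ f(u)$, with $P^\circ$ the restriction of $P_j$ to sites $3,\dots,N$. It is self-adjoint for $\langle\cdot,\cdot\rangle_M$.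

We want the norm of $f$ to drop. For $g$ supported on $3,\dots,N$, the expansion in (5) gives
$$\langle g,(1+P^\circ)g\rangle_M\ge2\sum w_i^2g_i^2=2\sum\frac{w_i}{W_i}M_ig_i^2\ge\tfrac4{179}\|g\|_M^2\ge0.02\,\|g\|_M^2,$$
and $1-P^\circ\ge0$ by (6). The operators $1-P^\circ$ and $1+P^\circ-0.02$ commute, are self-adjoint and nonnegative, so their product is nonnegative: $1-(P^\circ)^2\ge0.02(1-P^\circ)$. Hence, by (6) and $h_i\ge100$ for $i\ge2$,
$$\|f(u)\|_M^2-\|f(u+1)\|_M^2\ge\|f\|_M^2-\|P^\circ f\|_M^2\ge0.02\,\langle f,(1-P^\circ)f\rangle_M\ge2\sum_{i=2}^{N-1}(f_{i+1}-f_i)^2 .$$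

Let $d(u)=\max f(u)$, which is nonincreasing, and suppose $d>0$. As $\sum_{i\ge3}M_if_i\le Z$ and $M_i\ge304$, we have $d\le\frac Z{304}$, and at most $\frac Z{152d}$ sites have $f_i>\frac d2$. Walking left from a maximizer, after $n_1\le\frac Z{152d}\le\frac Z{100d}$ steps we meet a site $\ge2$ with $f\le\frac d2$ (note $f_2=0$). By Cauchy–Schwarz $\|f\|_M^2$ drops in this step by at least $2\cdot\frac{(d/2)^2}{n_1}\ge\frac{50d^3}Z$, while $\|f\|_M^2\le Zd$. Let $d_v$ be the value of $d$ at $u=\lceil\tau/2\rceil+v$. Summing over $v$ steps, $50\,v\,d_{2v}^3/Z\le Zd_v$. So $d_v\le Zv^{-1/2}$ implies $d_{2v}\le50^{-1/3}Zv^{-1/2}\le Z(2v)^{-1/2}$. As $d_1\le Z$, the bound holds at powers of $2$, and by monotonicity $d_v\le\sqrt2\,Zv^{-1/2}$ for all $v\ge1$ (if some $d$ vanishes, it stays $0$ and the bound is trivial).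

At $u_1$ we have $v=u_1-\lceil\tau/2\rceil\ge\tau/3$, so
$$\max_i\delta_i(u_1)\le\theta+\sqrt2\,Z(\tau/3)^{-1/2}\le\frac{2+C_9}{N^2},\qquad C_9=C_9(\alpha).$$
By item 2 of $\mathrm{Hyp}_{j+1}$, $J_{a_{j+1}}(u_1)<q$, and fewer than $r$ sites $i\le N$ exceed $a_{j+1}$. So
$$J_N(u_1)=J_{a_{j+1}}(u_1)+\sum_{i>a_{j+1}}M_i\delta_i\le q+10400\,r\,\frac{2+C_9}{N^2}\le q+\frac1N,$$
provided
$$10400\,(2+C_9)\,r\le N . \tag{13}$$
This is item 4.

**Step E.** *This step chooses the constants so that all provisos hold.* The numbers $C_1,C_2,c_3,C_5$ are absolute. Choose $\alpha>0$ with $\sqrt\alpha\le\frac1{1000}$ and $4\alpha<3600\,c_3/C_5$. Then $C_9=C_9(\alpha)$ is fixed. Choose $\kappa$ so small that $r\le5\kappa N$, which is valid for large $N$, implies $r\le\sqrt\alpha N$, $r\le N/1000$, $C_2r^2\le\tau/2$ and (13). Then (10) holds and $\tau_1\le\tau/2$. Since $(r+\sqrt\tau)^2\le4\alpha N^2$ and $m^2=3600N^2$, (12) holds. This proves Proposition 16. $\square$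

## 11. The cubic lower bound

*Proof of Theorem A.* Apply Proposition 16 for $j=0,1,\dots,K-1$ in turn. Either all graphs up to time $T_0$ belong to $\{G_0,\dots,G_{K-1}\}$, or $t_K\le T_0$ exists and $t_K\ge(K-1)\tau$, since each of the stages $1,\dots,K-1$ lasts more than $\tau$ steps.

So at every time $t<\min(T_0,(K-1)\tau)$ the graph is some $G_j$, and by (8) $I_1(t)\ge\psi_1^{(j)}\ge q(1-\frac{54}m)>0$. Hence $x_1(t+1)-x_1(t)=I_1(t)/M_1>0$: the profile has not frozen. Its freezing time is therefore at least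
$$\min\big(T_0,(K-1)\tau\big)\ \ge\ \min\Big(\frac{Nm^2}{2000}-1,\ \frac{\kappa N}2\cdot\frac{\alpha N^2}2\Big)\ \ge\ cN^3$$
for all large even $N$, with at most $320N$ agents.

Given large $n$, take the largest even $N$ with $320N\le n$. As $F$ is non-decreasing (Section 1), $F(n)\ge c'n^3$ with an absolute $c'>0$. $\square$

With the known upper bound $F(n)=O(n^3)$, the exact order is
$$F(n)=\Theta(n^3),$$
and the conjecture $F(n)=\Theta(n^2)$ is disproved.
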